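# Rings with only automorphisms, and matrix rings over them that admit shifts

## 1. Two infinite products of finite fields

Rings are associative with identity $1_A\neq 0$, and ring homomorphisms, in particular endomorphisms, preserve the identity. We begin with two rings that look alike.

First take $P=\mathbb F_2^{\mathbb N}$. The left shift $(b_0,b_1,b_2,\dots)\mapsto(b_1,b_2,\dots)$ is a surjective ring endomorphism, and it kills $(1,0,0,\dots)$. The map $(b_0,b_1,b_2,\dots)\mapsto(b_0,b_0,b_1,b_2,\dots)$ is an injective ring endomorphism, and it misses $(1,0,0,\dots)$. Both send $1$ to $1$.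

Now take $Q=\prod_p\mathbb F_p$, the product over all primes. Let $\varphi:Q\to\mathbb F_\ell$ be a homomorphism and let $\mathbf e_\ell\in Q$ be the idempotent that is $1$ at $\ell$ and $0$ elsewhere. The element $u=\ell\cdot 1_Q+\mathbf e_\ell$ has coordinate $\ell\ne0$ at each $p\neq\ell$ and coordinate $1$ at $\ell$, so $u$ is a unit of $Q$ and $\varphi(u)\ne0$. But $\varphi(u)=\ell+\varphi(\mathbf e_\ell)=\varphi(\mathbf e_\ell)$, an idempotent of a field, so $\varphi(\mathbf e_\ell)=1$. Hence $\varphi(f)=\varphi(f\mathbf e_\ell)$ depends only on the coordinate $f_\ell$, and since the only homomorphism $\mathbb F_\ell\to\mathbb F_\ell$ is the identity, $\varphi(f)=f_\ell$. Applying this to every coordinate, the only endomorphism of $Q$ is the identity.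

A product of equal factors can be shifted; a product of factors with no homomorphisms between them may be completely rigid. Here is the property that separates $P$ from $Q$.

**Definition.** A ring $A$ is *Hopfian* (as a ring) if every surjective ring endomorphism of $A$ is injective. It is *co-Hopfian* (as a ring) if every injective ring endomorphism of $A$ is surjective.

So $P$ is neither, and $Q$ is both. Every finite ring is both. The ring $\mathbb Z$ is both, since its only endomorphism is the identity. The polynomial ring $k[X]$ over a field is not co-Hopfian, because of $X\mapsto X^2$.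

Next pass to $2\times 2$ matrices: $M_2(Q)=\prod_pM_2(\mathbb F_p)$. It cannot be shifted, because $p=0$ in $M_2(\mathbb F_p)$, so there is no homomorphism $M_2(\mathbb F_p)\to M_2(\mathbb F_q)$ for $p\neq q$. But the picture suggests a danger. Suppose we had rings $S_0,S_1,\dots$ with no homomorphisms between different ones, yet with all the rings $M_2(S_i)$ isomorphic. Then $\prod S_i$ would be a candidate for rigidity, while $M_2(\prod S_i)=\prod M_2(S_i)$ would be a power of one ring and could be shifted. This leads to the question posed in "Hopfian And Co-Hopfian Objects":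

(a) Is $M_n(A)$ Hopfian for every Hopfian ring $A$ and every $n\ge1$?

(b) Is $M_n(A)$ co-Hopfian for every co-Hopfian ring $A$ and every $n\ge1$?

Both answers are no, and the danger just described is how it happens. We shall prove three theorems.

**Theorem 1.** There is a ring $A$ such that every ring endomorphism of $A$ is an automorphism, so $A$ is both Hopfian and co-Hopfian, while $M_2(A)\cong B^{\mathbb N}$ for some ring $B\neq0$. Hence $M_2(A)$ is neither Hopfian nor co-Hopfian.

**Theorem 2.** For the same $A$, the ring $M_n(A)$ is neither Hopfian nor co-Hopfian for every $n\geq2$.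

**Theorem 3.** If $M_n(A)$ is Hopfian (co-Hopfian), so is $A$. If $A$ has the property $(U_n)$: "$M_n(B)\cong M_n(A)\Rightarrow B\cong A$", then $A$ Hopfian (co-Hopfian) implies $M_n(A)$ Hopfian (co-Hopfian). Commutative rings and semilocal rings have $(U_n)$ for all $n$.

## 2. Matrix units and the property $(U_n)$

Two facts about matrix rings carry this section. First, the two-sided ideals of $M_n(A)$ are exactly the $M_n(I)$ with $I$ a two-sided ideal of $A$. Second, suppose a ring $E$ contains *matrix units*: elements $f_{rs}$ $(1\le r,s\le n)$ with $f_{rs}f_{tu}=\delta_{st}f_{ru}$ and $\sum_r f_{rr}=1$. Let $B$ be the centralizer of all the $f_{rs}$. Then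
$$E=\bigoplus_{r,s}Bf_{rs}\cong M_n(B),\qquad B\cong f_{11}Ef_{11}\ \text{ via } b\mapsto bf_{11}. \tag{1}$$
To see this, put $b_{rs}=\sum_tf_{tr}\,y\,f_{st}$ for $y\in E$. Then $f_{uv}b_{rs}=f_{ur}yf_{sv}=b_{rs}f_{uv}$ whenever $1\le u,v\le n$, so $b_{rs}\in B$. Moreover $\sum_{r,s}b_{rs}f_{rs}=\sum_{r,s}f_{rr}yf_{ss}=y$. Conversely, if $y=\sum_{p,q} c_{pq}f_{pq}$ with $c_{pq}\in B$, then $\sum_tf_{tr}yf_{st}=\sum_tc_{rs}f_{tt}=c_{rs}$, so the coefficients are unique. Finally $f_{11}yf_{11}=b_{11}f_{11}$, which gives the last isomorphism.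

**The case $A=\mathbb Z$, $n=2$, by hand.** Let $\varphi$ be an endomorphism of $M_2(\mathbb Z)$ and $f_{rs}=\varphi(e_{rs})$. Then $\mathbb Z^2=f_{11}\mathbb Z^2\oplus f_{22}\mathbb Z^2$, and $f_{21}$ maps the first summand isomorphically to the second, with inverse $f_{12}$. So each is free of rank $1$. Let $v_1$ generate $f_{11}\mathbb Z^2$, put $v_2=f_{21}v_1$, and let $g$ be the matrix with columns $v_1,v_2$. Then $g\in GL_2(\mathbb Z)$, and $f_{rs}v_q=\delta_{sq}v_r$ says $f_{rs}=ge_{rs}g^{-1}$. Thus $\varphi$ is conjugation by $g$, an automorphism. For instance, for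
$$f_{11}=\begin{pmatrix}3&-2\\3&-2\end{pmatrix},\qquad f_{22}=\begin{pmatrix}-2&2\\-3&3\end{pmatrix}$$
one may have $v_1=(1,1)^T$, $v_2=(2,3)^T$, and $g=\begin{pmatrix}1&2\\1&3\end{pmatrix}$. What made this work is that $f_{11}\mathbb Z^2$ is free.

**The first attempt in general.** Let $A$ be Hopfian and $\varphi:M_n(A)\to M_n(A)$ surjective. Its kernel is $M_n(I)$, so $M_n(A/I)\cong M_n(A)$. If we knew $A/I\cong A$, then $A\to A/I\cong A$ would be a surjective endomorphism, hence injective, and $I=0$. The attempt stops exactly here: from $M_n(A/I)\cong M_n(A)$ one would have to deduce $A/I\cong A$, that is, one would have to cancel $M_n$. The property $(U_n)$ in Theorem 3 is the statement that this cancellation is allowed for $A$.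

**Proof of Theorem 3.**

**Step 1: from $M_n(A)$ down to $A$.** This step proves the first sentence, in contrapositive form. If $\varphi$ is a surjective non-injective (resp. injective non-surjective) endomorphism of $A$, then applying $\varphi$ entrywise gives an endomorphism of $M_n(A)$ of the same kind.

**Step 2: the Hopfian transfer under $(U_n)$.** This step completes the attempt above when cancellation holds. With $\varphi$ and $I$ as there, $(U_n)$ gives $A/I\cong A$ (note $A/I\ne0$). The composite $A\to A/I\cong A$ is surjective, hence injective, so $I=0$ and $\varphi$ is injective.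

**Step 3: the co-Hopfian transfer under $(U_n)$.** This step replaces the kernel by a centralizer. Let $A$ be co-Hopfian and $\varphi:M_n(A)\to M_n(A)$ injective. Put $f_{rs}=\varphi(e_{rs})$ and let $B$ be the centralizer of the $f_{rs}$. By (1), $M_n(A)=\bigoplus Bf_{rs}\cong M_n(B)$, so by $(U_n)$ there is an isomorphism $\psi:B\to A$. Scalar matrices commute with every $e_{rs}$, so $\varphi(A\cdot 1)\subseteq B$. The composite $A\xrightarrow{\varphi}B\xrightarrow{\psi}A$ is injective, hence surjective, so $\varphi(A\cdot1)=B$. Therefore $\varphi(M_n(A))=\sum Bf_{rs}=M_n(A)$.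

**Step 4: translating $(U_n)$ into modules.** This step prepares the two classes of examples. Suppose $M_n(B)\cong M_n(A)$, let $f_{rs}\in M_n(A)=\mathrm{End}_A(A^n)$ be the images of the matrix units of $M_n(B)$ (right modules, columns), and put $P=f_{11}A^n$. Then $A^n=\bigoplus_rf_{rr}A^n$, and $f_{r1}:P\to f_{rr}A^n$ is an isomorphism with inverse $f_{1r}$. So $P^n\cong A^n$, and $P$ is finitely generated projective. Also $B\cong e_{11}M_n(B)e_{11}\cong f_{11}M_n(A)f_{11}\cong\mathrm{End}_A(P)$.

**Step 5: commutative rings.** We show $\mathrm{End}_A(P)\cong A$. Localizing $P^n\cong A^n$ at a prime $\mathfrak p$ shows that $P_{\mathfrak p}$ is free of rank $1$. So the natural map $A\to\mathrm{End}_A(P)$ is an isomorphism at each prime, hence an isomorphism, and $B\cong A$.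

**Step 6: semilocal rings.** Recall that $A$, with Jacobson radical $\mathfrak J$, is *semilocal* if $A/\mathfrak J$ is semisimple; for instance, local rings and Artinian rings are semilocal. We show $P\cong A$. Over $A/\mathfrak J$ we have $(P/P\mathfrak J)^n\cong(A/\mathfrak J)^n$, and comparing multiplicities of simple modules gives $P/P\mathfrak J\cong A/\mathfrak J$. As $P$ is projective, this isomorphism lifts to $f:P\to A$ with $f(P)+\mathfrak J=A$, so $f(P)=A$ by Nakayama. As $A$ is projective, $P\cong A\oplus N$ with $N=\ker f$ finitely generated. Since $f$ is an isomorphism modulo $\mathfrak J$, $N/N\mathfrak J=0$, so $N=0$ by Nakayama. Hence $P\cong A$ and $B\cong\mathrm{End}_A(A)\cong A$. $\blacksquare$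

A counterexample must therefore be noncommutative, not semilocal, and must violate $(U_n)$.

## 3. Products of countable domains without homomorphisms between them

The next lemma turns the danger of Section 1 into a target. For $Q=\prod\mathbb F_p$ we used the unit $\ell+\mathbf e_\ell$ to show that a homomorphism to a factor cannot kill all the idempotents $\mathbf e_i$. That trick depends on the different characteristics, and some argument is needed. In $\mathbb F_2^{\mathbb N}$, the elements of finite support lie in a maximal ideal $\mathfrak m$, and $\mathbb F_2^{\mathbb N}/\mathfrak m$ is a field in which $t^2=t$ for all $t$, so it is $\mathbb F_2$. Thus there is a homomorphism $\mathbb F_2^{\mathbb N}\to\mathbb F_2$ that kills every $\mathbf e_i$. For our factors a cardinality argument excludes this.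

**Lemma 1.** Let $S_0,S_1,\dots$ be rings such that

1. each $S_i$ is a countable domain with torsion-free additive group, and $1\notin2S_i$;
2. for $i\neq l$ there is no ring homomorphism $S_i\to S_l$;
3. every ring endomorphism of each $S_i$ is an automorphism.

Put $A=\prod_{i\ge0}S_i$. Then every ring homomorphism $\varphi:A\to S_l$ has the form $f\mapsto\alpha(f_l)$ with $\alpha\in\mathrm{Aut}(S_l)$, and every ring endomorphism of $A$ is an automorphism. If for some $n$ we have $M_n(S_i)\cong M_n(S_0)$ for all $i$, then $M_n(A)\cong M_n(S_0)^{\mathbb N}$, and $M_n(A)$ is neither Hopfian nor co-Hopfian.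

*Proof.* Let $\mathbf e_i\in A$ be the central idempotent of the $i$-th factor, and let $\varphi:A\to S_l$ be a homomorphism. As $S_l$ is a domain, $\varphi(\mathbf e_i)\in\{0,1\}$.

**Step 1: not all $\varphi(\mathbf e_i)$ vanish.** This step uses countability. Suppose $\varphi(\mathbf e_i)=0$ for all $i$. If $f$ has finite support, then $f$ is a finite sum of elements $f\mathbf e_i$, so $\varphi(f)=0$. For $\varepsilon\in\{0,1\}^{\mathbb N}$ put
$$y_\varepsilon=\Bigl(\sum_{k\le n}\varepsilon_k2^k\Bigr)_{n\ge0}\in\prod_{n\geq 0}\mathbb Z\subset A .$$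
Fix $m$. In $y_\varepsilon-\sum_{k\le m}\varepsilon_k2^k\cdot1_A$ the coordinates with $n\geq m$ are $\sum_{m<k\le n}\varepsilon_k2^k$, divisible by $2^{m+1}$, and only finitely many coordinates remain. So this difference is an element of $2^{m+1}A$ plus an element of finite support, and $\varphi(y_\varepsilon)\in\sum_{k\le m}\varepsilon_k2^k+2^{m+1}S_l$. If $\varepsilon$ and $\varepsilon'$ first differ at $m$, then
$$\varphi(y_\varepsilon)-\varphi(y_{\varepsilon'})\in\pm2^m+2^{m+1}S_l .$$
This set does not contain $0$: from $2^m(\pm1+2t)=0$ torsion-freeness would give $1\in2S_l$. So $\varepsilon\mapsto\varphi(y_\varepsilon)$ injects an uncountable set into the countable ring $S_l$, a contradiction.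

**Step 2: the form of $\varphi$.** This step uses hypotheses 2 and 3. Choose $i$ with $\varphi(\mathbf e_i)=1$. Then $\varphi(f)=\varphi(f\mathbf e_i)$, so $\varphi$ is the projection $A\to S_i$ followed by a ring homomorphism $S_i\to S_l$. By 2, $i=l$, and by 3 that homomorphism is an automorphism.

**Step 3: endomorphisms of $A$.** We apply Step 2 to each coordinate. If $\Phi$ is an endomorphism of $A$, then $\Phi(f)_l=\alpha_l(f_l)$ with $\alpha_l\in\mathrm{Aut}(S_l)$ for every $l$, so $\Phi$ is bijective.

**Step 4: the shifts.** Let $B=M_n(S_0)\neq0$. Under the last hypothesis $M_n(A)=\prod_iM_n(S_i)\cong B^{\mathbb N}$. On $B^{\mathbb N}$ the map $(b_0,b_1,b_2,\dots)\mapsto(b_1,b_2,\dots)$ is a surjective, non-injective endomorphism, and $(b_0,b_1,b_2,\dots)\mapsto(b_0,b_0,b_1,b_2,\dots)$ is an injective, non-surjective one. $\blacksquare$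

So Theorem 1 needs domains $S_i$ as in Lemma 1 with $M_2(S_i)\cong M_2(S_0)$ for all $i$. We look for them among quaternion rings. The idea is to mark each $S_i$ by a root of unity of its own order $m_i$. A finiteness argument will show that this mark prevents homomorphisms $S_i\to S_l$, while passing to $M_2$ makes it invisible.

## 4. The quaternion rings $(T,c)$

**Definition.** Let $R$ be a commutative ring, $T=R[z]/(z^2-tz+m)$ with $t,m\in R$, free with basis $1,z$, with involution $z\mapsto z'=t-z$ over $R$, and discriminant $\Delta=t^2-4m$. For $c\in R^\times$ put $(T,c)=T\oplus TJ$ with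
$$J^2=c,\qquad Jr=r'J\quad(r\in T).$$

This is an associative $R$-algebra, free of rank $4$ (associativity is checked on the formula $(p+qJ)(r+sJ)=pr+cqs'+(ps+qr')J$, using $c'=c$). For example, with $R=\mathbb Z$ and $T=\mathbb Z[z]/(z^2+1)$, the ring $(T,-1)$ is the ring of quaternions with integer coordinates.

**Fact A.** If $\Delta\in R^\times$, then $(T,1)\cong\mathrm{End}_R(T)\cong M_2(R)$. Let $T$ act on itself by multiplication and $J$ by the involution; the defining relations hold. In the basis $1,z$ the operators are
$$Z=\begin{pmatrix}0&-m\\1&t\end{pmatrix},\quad J=\begin{pmatrix}1&t\\0&-1\end{pmatrix},\quad ZJ=\begin{pmatrix}0&m\\1&0\end{pmatrix}.$$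
Listing the entries in the order $11,12,21,22$, the rows for $I,Z,J,ZJ$ are $(1,0,0,1)$, $(0,-m,1,t)$, $(1,t,0,-1)$, $(0,m,1,0)$. Subtracting the first row from the third gives
$$\det\begin{pmatrix}-m&1&t\\t&0&-2\\m&1&0\end{pmatrix}=-2m-2m+t^2=\Delta .$$
So the map $(T,1)\to M_2(R)$ is bijective when $\Delta$ is a unit. For $R=\mathbb Z$ and $z^2+1=0$ we have $\Delta=-4$, and the image consists of the matrices with $e_{11}$- and $e_{22}$-entries congruent mod $2$ and $e_{12}$- and $e_{21}$-entries congruent mod $2$, a subring of index $4$. The unit condition matters.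

**Fact B.** If $u\in T$ and $uu'=-1$, then $(T,-1)\cong(T,1)$. In $(T,-1)$ we have $(uJ)^2=uu'J^2=1$ and $(uJ)r=r'(uJ)$, so sending the generator $J$ of $(T,1)$ to $uJ$ defines a homomorphism $(T,1)\to(T,-1)$; it is bijective because $u$ is a unit (with inverse $-u'$), so $TuJ=TJ$. For example, in $T=\mathbb Z[z]/(z^2-z-1)$ the element $u=z$ has $uu'=-1$.

The rings we need are special cases. For $a\in R$ put
$$T_a=R[x]/(x^2-ax+1),\quad \bar x=a-x,\quad d_a=a^2-4,\quad S_a=(T_a,-1),$$
with $J$ written $j$. So $x\bar x=1$, and $S_a$ has $R$-basis $1,x,j,xj$ with relations $x^2=ax-1$, $j^2=-1$, $jx=(a-x)j$. The element $\delta=x-\bar x=2x-a$ satisfies $\delta^2=a^2-4=d_a$ and $j\delta=-\delta j$.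

**Lemma 2.** Let $a,b\in R$ with $d_a,d_b\in R^\times$, and let $T=R[z]/(z^2-abz+a^2+b^2-4)$. Its discriminant is $a^2b^2-4a^2-4b^2+16=d_ad_b$. If some $u\in T$ has $uu'=-1$, then $M_2(S_a)\cong M_2(S_b)$ as $R$-algebras.

*Proof.* We build both matrix rings inside $C=S_a\otimes_R(T,-1)$, generated by $x,j$ from the first factor and $z,J$ from the second. Generators of different factors commute.

**Step 1: a copy of $S_b$ in $C$.** We need an element $y$ with $y(b-y)=1$. The elements $\delta^2=d_a$ and $(2z-ab)^2=d_ad_b$ suggest $2y-b=\delta^{-1}(2z-ab)$, since the right side has square $d_b$. Dividing by $2$ without denominators leads to the element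
$$y=\delta^{-1}(z-b\bar x)\in T_a\otimes_RT ,$$
where $\delta$ is a unit because $d_a$ is. We check, using $x+\bar x=a$ and $x\bar x=1$:
$$\begin{aligned}
b-y&=\delta^{-1}(bx-b\bar x-z+b\bar x)=\delta^{-1}(bx-z),\\
jyj^{-1}&=-\delta^{-1}(z-bx)=b-y,\\
JyJ^{-1}&=\delta^{-1}(ab-z-b\bar x)=\delta^{-1}(bx-z)=b-y,\\
y(b-y)&=d_a^{-1}(z-b\bar x)(bx-z)=d_a^{-1}(abz-z^2-b^2)=d_a^{-1}(a^2-4)=1.
\end{aligned}$$
Since also $J^2=-1$, the generators $x_b,j_b$ of $S_b$ can be sent to $y,J$. This is a homomorphism $S_b\to C$.

**Step 2: a commuting copy of $(T_a,1)$.** Let $k=jJ^{-1}$. Since $j$ and $J$ commute, $k^2=j^2J^{-2}=1$, and $kxk^{-1}=jxj^{-1}=\bar x$. So $x\mapsto x$ and $J\mapsto k$ define a homomorphism $(T_a,1)\to C$. The two images commute elementwise: $y$ commutes with $x$ inside the commutative ring $T_a\otimes T$; conjugation by $j$ and by $J^{-1}$ both exchange $y$ and $b-y$, so $kyk^{-1}=y$; and $J$ commutes with $x$ and with $k$.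

**Step 3: comparing ranks.** By Step 2 there is a homomorphism $\Theta:S_b\otimes_R(T_a,1)\to C$. Its image contains $x,J,y,k$, hence $j=kJ$ and $z=\delta y+b\bar x$, so $\Theta$ is surjective. A surjection between free modules of the same finite rank $16$ over a commutative ring is bijective. Fact A for $T_a$ (discriminant $d_a$) and for $T$ (discriminant $d_ad_b$), together with Fact B for $T$, gives
$$M_2(S_b)\cong S_b\otimes_R(T_a,1)\cong S_a\otimes_R(T,-1)\cong S_a\otimes_R(T,1)\cong M_2(S_a).\qquad\blacksquare$$

## 5. A tower of totally real fields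

To use Lemma 2 we need a commutative ring $R$ and elements $a_0,a_1,\dots$ with all $a_i^2-4$ units. Over $\mathbb Z$ there are none, since $a^2-4=\pm1$ has no integer solution. Roots of unity provide them. If $\zeta$ is a primitive $m$-th root of unity and $a=\zeta+\zeta^{-1}$, then $a^2-4=(\zeta-\zeta^{-1})^2$. For $m=3$ this is $-3$, not a unit. For $m=5$ we have $a^2+a-1=0$ and $a^2-4=-(a+3)$, of norm $-1-3+9=5$, again not a unit. Two primes are better than one. For distinct odd primes $p,q$,
$$\Phi_{pq}(X)=\frac{(X^{pq}-1)(X-1)}{(X^p-1)(X^q-1)},\qquad \Phi_{pq}(1)=\frac{pq}{p\,q}=1 .$$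
So $\prod(1-\eta)=1$ over the primitive $pq$-th roots $\eta$, and each $1-\eta$ is a unit. From now on, for $m=pq$, put
$$\zeta_m=e^{2\pi i/m},\qquad a=\zeta_m+\zeta_m^{-1},\qquad d=a^2-4=(\zeta_m-\zeta_m^{-1})^2 .$$
As $m$ is odd, $\zeta_m^2$ is again primitive, so $d=\zeta_m^{-2}(1-\zeta_m^2)^2$ is a unit. A number field is *totally real* if all its complex embeddings have real image; an element of it is *totally positive* (*negative*) if all its real conjugates are positive (negative). For example, in $\mathbb Q(\sqrt2)$ the element $2+\sqrt2$ is totally positive and $1+\sqrt2$ is not. The field $\mathbb Q(a)$ is totally real, and the conjugates of $d$ have the form $(\zeta_m^k-\zeta_m^{-k})^2<0$. So $d$ is totally negative.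

We shall use infinitely many $m_i$. A single number field cannot contain all the corresponding $a_i$, since $[\mathbb Q(a_i):\mathbb Q]=\varphi(m_i)/2$ is unbounded. So we build an infinite tower.

We also need $uu'=-1$ in the ring $T$ of Lemma 2 for $a=a_0$, $b=a_i$. As $(2z-a_0a_i)^2=d_0d_i$, the attempt $u=\frac12\bigl(s+wd_0^{-1}(2z-a_0a_i)\bigr)$ has $uu'=\frac14(s^2-w^2d_id_0^{-1})$, so we need $w^2d_i=(s^2+4)d_0$. We can force this by adjoining a square root $w$. There is a price to watch: the roots of unity will distinguish the $S_i$ only as long as no $d_kd_l$ becomes a square. With $s=0$ the equation itself makes $d_0d_i$ a square, so $s^2+4$ must bring in something new. A prime will do this.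

**Lemma 3.** There are pairwise coprime $m_0,m_1,\dots$, each a product of two distinct odd primes (with $a_i,d_i$ as above), totally real number fields $F_0\subset F_1\subset\cdots\subset\overline{\mathbb Q}\cap\mathbb R$, and for $i\ge1$ odd integers $s_i$, elements $w_i\in F_i$ and units $e_i\in O_{F_i}^\times$, such that

1. $a_0,\dots,a_n\in F_n$;
2. $d_kd_l\notin F_n^{\times2}$ for $0\le k<l\le n$;
3. $w_i^2d_i=(s_i^2+4)d_0$;
4. $e_iw_i$ is totally positive (used only for Theorem 2).

*Proof.* The following elementary fact is used twice: if $L$ is a field of characteristic $\ne2$ and $\theta\in L^\times$ is not a square, then an element of $L^\times$ is a square in $L(\sqrt\theta)$ if and only if it lies in $L^{\times2}\cup\theta L^{\times2}$ (expand $(\alpha+\beta\sqrt\theta)^2$; the coefficient $2\alpha\beta$ must vanish).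

Let $m_0=15$ and $F_0=\mathbb Q(a_0)$; here (2) is empty. Suppose $F=F_{n-1}$ is built, and put $E=F(\sqrt{d_0},\dots,\sqrt{d_{n-1}})$.

**Step 1: adjoining $a_n$.** This step finds $m_n$ and keeps (2). Only finitely many primes ramify in $E$; let $m_n$ be a product of two distinct odd primes unramified in $E$. For $k<n$ the field $E$ contains $\zeta_{m_k}=(a_k\pm\sqrt{d_k})/2$, so every prime dividing $m_k$ ramifies in $E$. Hence $m_n$ is coprime to $m_0\cdots m_{n-1}$. The field $\mathbb Q(\zeta_{m_n})\cap E$ is unramified at the primes dividing $m_n$ (it lies in $E$) and at all other primes (it lies in $\mathbb Q(\zeta_{m_n})$), so it is $\mathbb Q$ by Minkowski's theorem. As $\mathbb Q(\zeta_{m_n})/\mathbb Q$ is Galois, $[E(\zeta_{m_n}):E]=\varphi(m_n)$. Now $\zeta_{m_n}$ has degree at most $2$ over $E(a_n)$, and $a_n$ has degree at most $\varphi(m_n)/2$ over any field of characteristic $0$. So both bounds are attained: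
$$[E(a_n):E]=\varphi(m_n)/2,\qquad E(\zeta_{m_n})\ne E(a_n).$$
The second gives $\sqrt{d_n}\notin E(a_n)$. The first also gives $[F(a_n):F]=\varphi(m_n)/2$, since the degree of $a_n$ can only drop from $F$ to $E$.

Put $F'=F(a_n)$, a compositum of totally real fields, hence totally real. If $L=E\cap F'$, then $F'=L(a_n)$ and $[F':L]\ge[E(a_n):E]=[F':F]$, so $L=F$. For $k<l<n$ the element $\sqrt{d_kd_l}$ lies in $E$ and not in $F$, hence not in $F'$. If $d_kd_n\in F'^{\times2}$ with $k<n$, then $\sqrt{d_n}\in F'(\sqrt{d_k})\subseteq E(a_n)$, a contradiction. So (2) holds with $F'$ in place of $F_n$.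

**Step 2: adjoining $w_n$.** This step achieves (3). Choose a prime $p\equiv1\pmod4$ unramified in $F'$. Then $-4$ is a square modulo $p$, so there is $s$ with $p\mid s^2+4$, and $p\nmid2s$. Since $(s+p)^2+4\equiv s^2+4+2sp\pmod{p^2}$, after replacing $s$ by $s+p$ if necessary, $p$ divides $s^2+4$ exactly once. Replacing $s$ by $s+p^2$ if necessary, $s$ is odd. Put
$$\theta=(s^2+4)d_0/d_n .$$
It is totally positive, being a positive integer times a quotient of totally negative numbers. As $d_0,d_n$ are units and $p$ is unramified, $\theta$ has valuation $1$ at the primes of $F'$ above $p$. Hence $\theta\notin O_{F'}^\times F'^{\times2}$. Let $F''=F'(w)$ with $w\in\mathbb R$, $w^2=\theta$; it is totally real. If some $d_kd_l$ $(k<l\le n)$ were a square in $F''$, then, being a non-square in $F'$, it would lie in $\theta F'^{\times2}$; as $d_kd_l$ is a unit, this would put $\theta$ in $O_{F'}^\times F'^{\times2}$. So (2) holds for $F''$. Set $s_n=s$ and $w_n=w$. Note that $w$ is an algebraic integer.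

**Step 3: adjoining $e_n$.** This step achieves (4) by producing a unit with the signs of $w$. Choose an odd prime $\ell\nmid s^2+4$ that splits completely in $F''$, and a prime $\mathfrak l\mid\ell$ of $F''$. As $w^2$ is $s^2+4$ times a unit, $w$ is an $\mathfrak l$-unit, and $O_{F''}/\mathfrak l=\mathbb F_\ell$. So there is $b\in\mathbb Z$ with $bw\equiv2\pmod{\mathfrak l}$. Replacing $b$ by $b+\ell$ adds $\ell w$, of $\mathfrak l$-valuation $1$; so we may arrange $v_{\mathfrak l}(bw-2)=1$. Adding a multiple of $\ell^2$ keeps this, so we may take $b>0$ so large that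
$$\theta'=b^2w^2-4$$
is totally positive. Since $bw+2\equiv4\pmod{\mathfrak l}$ and $\ell$ is odd, $v_{\mathfrak l}(\theta')=1$, so $\theta'\notin O_{F''}^\times F''^{\times2}$. By the argument of Step 2, $F_n=F''(\sqrt{\theta'})\subset\mathbb R$ is totally real and satisfies (2). Put $e_n=(bw+\sqrt{\theta'})/2$, a root of $X^2-bwX+1$. As $bw$ is an algebraic integer, $e_n$ is a unit. In each real embedding $e_n$ and $e_n^{-1}$ have product $1$ and sum $bw$ with $b>0$, so $e_n$ has the sign of $w$. Thus $e_nw_n$ is totally positive. $\blacksquare$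

Let $K=\bigcup_nF_n\subset\mathbb R$ and let $R=O_K$ be the ring of algebraic integers in $K$. The field $K$ is countable and totally real, and $d_kd_l\notin K^{\times2}$ for $k\ne l$, because a square root in $K$ would lie in some $F_n$. All $d_i$ are units of $R$. Put
$$S_i=S_{a_i}\ \text{over }R,\ \text{with generators }x_i,j,\qquad D_i=S_i\otimes_RK .$$

**Lemma 4.** $M_2(S_i)\cong M_2(S_0)$ for all $i$.

*Proof.* Let $i\ge1$, and write $s=s_i$, $w=w_i\in R$. In Lemma 2 take $a=a_0$, $b=a_i$. We must find $u\in T$ with $uu'=-1$, and the point is that the halves in our formula for $u$ do no harm. In $T\otimes_RK$ let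
$$u=\tfrac12\bigl(s+wd_0^{-1}(2z-a_0a_i)\bigr).$$
Since $(2z-a_0a_i)'=-(2z-a_0a_i)$ and $(2z-a_0a_i)^2=d_0d_i$,
$$uu'=\tfrac14(s^2-w^2d_id_0^{-1})=\tfrac14(s^2-s^2-4)=-1,\qquad u+u'=s .$$
So $u$ is a root of $X^2-sX-1$ and is integral over $\mathbb Z$. Write $u=wd_0^{-1}z+c$ with $c\in K$. Since $wd_0^{-1}\in R$ and $z$ is integral over $R$, the element $c=u-wd_0^{-1}z$ is integral over $\mathbb Z$, so $c\in R$ and $u\in T$. Lemma 2 applies. $\blacksquare$

## 6. The rings $S_i$ inside Hamilton's quaternions

Let $\mathbf i,\mathbf j$ be the standard generators of Hamilton's quaternions $\mathbb H$. For each embedding $\tau:K\to\mathbb R$ we have $\tau(d_i)<0$, and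
$$x_i\mapsto\tfrac12\bigl(\tau(a_i)+\sqrt{-\tau(d_i)}\,\mathbf i\bigr),\qquad j\mapsto\mathbf j \tag{2}$$
respects the relations: $(2x_i-a_i)^2$ goes to $\tau(d_i)$, and $\mathbf j$ conjugates complex numbers. This defines a homomorphism $D_i\to\mathbb H$ extending $\tau$, and $1,x_i,j,x_ij$ go to an $\mathbb R$-basis of $\mathbb H$. So it is injective. A finite-dimensional $K$-algebra without zero divisors is a division algebra; so $D_i$ is one, and $S_i$ is a domain.

For $y=p+qj\in D_i$ with $p,q\in K[x_i]$ put $\bar y=\bar p-qj$, $\mathrm{trd}(y)=y+\bar y$ and $\mathrm{nrd}(y)=y\bar y=p\bar p+q\bar q$; the last two lie in $K$. Under (2), $y\mapsto\bar y$ becomes quaternion conjugation, so $\mathrm{nrd}$ is multiplicative and goes to $|\cdot|^2$. Every $y$ satisfies $y^2-\mathrm{trd}(y)y+\mathrm{nrd}(y)=0$, and if $y\notin K$ this is the only monic quadratic equation for $y$ over $K$.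

The center of $D_i$ is $K$: if $p+qj$ commutes with $x_i$, then $q(\bar x_i-x_i)=0$, so $q=0$, and if $p$ commutes with $j$, then $p=\bar p\in K$. If $L\subseteq D_i$ is a division subalgebra over $K$, then $D_i$ is a left vector space over $L$, so $\dim_KL$ divides $4$. In particular the centralizer of an element $h\notin K$ is a proper division subalgebra containing $K(h)$, so it equals $K(h)$.

Hypothesis 1 of Lemma 1 holds: $S_i$ is a countable torsion-free domain, and $1\notin2S_i$, since the coordinate of $1$ would have to be $2\cdot r$ with $r\in R$, and $\frac12$ is not an algebraic integer. Also $S_i\cap K=R$.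

**Lemma 5.** If $i\neq l$, there is no ring homomorphism $S_i\to S_l$.

*Proof.* Suppose $\varphi:S_i\to S_l$ is a ring homomorphism.

**Step 1: two units of known order.** We extract roots of unity. Since $K$ is real and $d_i<0$, the polynomial $X^2-a_iX+1$ is irreducible over $K$, and $x_i\mapsto\zeta_{m_i}$ gives $K[x_i]\cong K(\zeta_{m_i})$. So $\Phi_{m_i}(x_i)=0$, and $g=\varphi(x_i)$ satisfies $\Phi_{m_i}(g)=0$. Then $g^{m_i}=1$. If $g$ had smaller order, then, in the domain $\mathbb Z[g]$, also $\Phi_r(g)=0$ for some $r<m_i$. But $\Phi_r,\Phi_{m_i}$ are coprime over $\mathbb Q$, so a nonzero integer would vanish in $S_l$, which is impossible. So $g$ has order exactly $m_i$. Likewise $h=x_l$ has order $m_l$. The reduced norms of $g$ and $h$ are positive roots of unity in $K\subset\mathbb R$, so they equal $1$. Let $G=\langle g,h\rangle\subset S_l^\times$; all its elements have reduced norm $1$.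

**Step 2: $G$ is finite.** This is where it matters that $K$ is totally real. Choose a number field $F\subset K$ containing $a_l$ and the coordinates of $g^{\pm1},h^{\pm1}$ in the basis $1,x_l,j,x_lj$. These coordinates lie in $R\cap F=O_F$, so $G$ lies in the ring $\Lambda$ spanned over $O_F$ by this basis (a ring, because $a_l\in O_F$). Map $\Lambda$ to $\prod_{\tau:F\to\mathbb R}\mathbb H$ by the formulas (2). For each $\tau$ the basis goes to an $\mathbb R$-basis of $\mathbb H$, and $O_F$ is discrete in $\prod_\tau\mathbb R$. So the map is injective and the image of $\Lambda$ is a discrete subgroup, with finitely many elements in any bounded set. All components of elements of $G$ have $|\cdot|=1$, so $G$ is finite.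

**Step 3: $g$ and $h$ commute.** We use the classification of finite groups of unit quaternions. Such a group is cyclic; or binary dihedral, with a cyclic subgroup of index $2$ whose complement consists of elements of order $4$; or binary tetrahedral, octahedral or icosahedral, with all element orders $\le10$. Since $h\in G$ has order $m_l\ge15$, one of the first two cases holds. As $g$ and $h$ have odd order, they lie in a common cyclic subgroup.

**Step 4: the contradiction.** We translate back to the fields. By Step 3, $g$ lies in the centralizer of $h$ in $D_l$, which is $K(h)\cong K(\zeta_{m_l})$. So $K(\zeta_{m_l})$ contains a primitive $m_i$-th root of unity, and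
$$K(\sqrt{d_i})=K(\zeta_{m_i})\subseteq K(\zeta_{m_l})=K(\sqrt{d_l}).$$
Both are quadratic over the real field $K$, so they are equal. By the fact at the start of the proof of Lemma 3, $d_i\in K^{\times2}\cup d_lK^{\times2}$. As $d_i<0$ is not a square in $K$, we get $d_id_l\in K^{\times2}$, a contradiction. $\blacksquare$

## 7. Endomorphisms of $S_i$ and the trace form

As a model, take the quaternions with integer coordinates. An endomorphism sends $\mathbf i,\mathbf j$ to two anticommuting elements of square $-1$. Elements of square $-1$ are pure with norm $1$, hence among $\pm\mathbf i,\pm\mathbf j,\pm\mathbf k$ with $\mathbf k=\mathbf i\mathbf j$. Two anticommuting ones are not equal up to sign, so with $1$ and their product they span the ring, and the endomorphism is bijective. For $S_i$ we cannot list elements, but the determinant of the trace form does the same work.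

**Lemma 6.** Every ring endomorphism $\varphi$ of $S=S_i$ is an automorphism.

*Proof.* Write $x=x_i$, $a=a_i$, $d=d_i$, $D=D_i$.

**Step 1: $\varphi$ maps $R$ to $R$.** A ring endomorphism need not be $R$-linear, and this step controls it on $R$. We have $xj-jx=(2x-a)j$ and
$$((2x-a)j)^2=(2x-a)(a-2x)j^2=(2x-a)^2=d,$$
a unit. Hence $\varphi(xj-jx)\ne0$ and $\varphi(S)$ is noncommutative. The $K$-span of $\varphi(S)$ is a division subalgebra of $D$, so its dimension is $1$, $2$ or $4$. Dimensions $1$ and $2$ give commutative algebras, so the span is $D$. Elements of $\varphi(R)$ commute with $\varphi(S)$, hence with $D$, so $\varphi(R)\subseteq K\cap S=R$. Let $\sigma=\varphi|_R:R\to R$.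

**Step 2: $\sigma$ is bijective.** This uses that $R$ consists of algebraic integers. Let $0\ne r\in R$. Then $r$ is a root of a monic integer polynomial with constant term $c\ne0$, so $c\in rR$. As $\sigma(c)=c\ne0$, also $\sigma(r)\ne0$; so $\sigma$ is injective. If $f\in\mathbb Z[X]$ is monic with $f(r)=0$, then $\sigma$ maps the finite set of roots of $f$ in $R$ injectively, hence bijectively, to itself. So $r\in\sigma(R)$.

**Step 3: $\varphi$ respects reduced traces.** We compare traces on the basis $(b_1,b_2,b_3,b_4)=(1,x,j,xj)$. Let $X=\varphi(x)$ and $J=\varphi(j)$. Then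
$$X^2-\sigma(a)X+1=0,\qquad J^2=-1,\qquad(XJ)^2=X(\sigma(a)-X)J^2=-1 .$$
Since $XJ\ne JX$, neither $X$ nor $J$ lies in $K$. If $XJ$ were central, then $X=(XJ)J^{-1}$ would commute with $J$; so $XJ\notin K$ too. By uniqueness of the quadratic equation, the reduced traces of $X,J,XJ$ are $\sigma(a),0,0$. Those of $x,j,xj$ are $a,0,0$, and $\mathrm{trd}(1)=2$. So $\mathrm{trd}\,\varphi(b_r)=\sigma(\mathrm{trd}\,b_r)$ for all $r$. As $\varphi(\sum_sr_sb_s)=\sum_s\sigma(r_s)\varphi(b_s)$, we get $\mathrm{trd}\,\varphi(y)=\sigma(\mathrm{trd}\,y)$ for all $y\in S$. In particular $\mathrm{trd}(\varphi(b_r)\varphi(b_s))=\sigma(\mathrm{trd}(b_rb_s))$.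

**Step 4: a determinant.** This step shows that the $\varphi(b_r)$ form a basis. Since $x\cdot x=ax-1$, $j\cdot j=-1$, $j\cdot xj=-\bar x$, $xj\cdot j=-x$, $xj\cdot xj=-1$, and all products of one of $1,x$ with one of $j,xj$ (in either order) lie in $K[x]j$ and have trace $0$, the Gram matrix $(\mathrm{trd}(b_rb_s))$ is block diagonal with blocks
$$\begin{pmatrix}2&a\\a&a^2-2\end{pmatrix},\qquad\begin{pmatrix}-2&-a\\-a&-2\end{pmatrix},\qquad\text{and determinant } d\cdot(-d)=-d^2\in R^\times. \tag{3}$$
Write $\varphi(b_r)=\sum_sC_{rs}b_s$ with $C\in M_4(R)$. By Step 3, $\sigma(-d^2)=\det(C)^2(-d^2)$. The left side is a unit, so $\det C\in R^\times$ and the $\varphi(b_r)$ form an $R$-basis of $S$. As $\varphi(\sum r_sb_s)=\sum\sigma(r_s)\varphi(b_s)$ with $\sigma$ bijective, $\varphi$ is bijective. $\blacksquare$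

**Proof of Theorem 1.** Let $A=\prod_{i\ge0}S_i$. Hypothesis 1 of Lemma 1 was checked in Section 6, and hypotheses 2 and 3 are Lemmas 5 and 6. So every endomorphism of $A$ is an automorphism. By Lemma 4, the last part of Lemma 1 applies with $n=2$: $M_2(A)\cong B^{\mathbb N}$ with $B=M_2(S_0)$, and $M_2(A)$ is neither Hopfian nor co-Hopfian. Both (a) and (b) have the answer no. $\blacksquare$

## 8. Local conjugacy and strong approximation for all $n\ge2$

For even $n=2k$ Lemma 4 gives $M_n(S_i)=M_k(M_2(S_i))\cong M_k(M_2(S_0))=M_n(S_0)$, but for $n=3$ it says nothing. We now prove Theorem 2 for all $n\ge2$ at once, with two published theorems. By Lemma 1 it suffices to prove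
$$M_n(S_i)\cong M_n(S_0)\qquad(i\ge1,\ n\ge2). \tag{4}$$
Fix $i\ge1$ and write $F=F_i$, $O=O_F$, $s=s_i$, $w=w_i$, $e=e_i$.

**Notation.** For a finite place $v$ of $F$ let $F_v\supset O_v$ be the completions, $\mathbb A_{F,f}$ the ring of finite adeles, and $\hat O=\prod_vO_v$. For a quaternion algebra $D$ over $F$ and an order $\Lambda$ in it, put $D_v=D\otimes_FF_v$, $\Lambda_v=\Lambda\otimes_OO_v$, $\hat\Lambda=\prod_v\Lambda_v$, and $\hat D=D\otimes_F\mathbb A_{F,f}$. The reduced norm is written $\mathrm{nr}$. An $O$-lattice $\Lambda$ is recovered as $\hat\Lambda\cap D$. The simplest case is $\hat{\mathbb Z}\cap\mathbb Q=\mathbb Z$.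

**Strong approximation** (Kneser, Platonov; Platonov–Rapinchuk, *Algebraic Groups and Number Theory*, Thm 7.12). If $G$ is an absolutely almost simple simply connected group over $F$ and $\prod_{v\mid\infty}G(F_v)$ is noncompact, then $G(F)$ is dense in $G(\mathbb A_{F,f})$. It applies, for example, to $SL_2$ over $\mathbb Q$. It does not apply to the group of norm-one elements of the rational quaternions, whose real points are the compact group of unit quaternions.

**Hasse–Schilling–Maass** (Reiner, *Maximal Orders*, §33). For a quaternion division algebra $D/F$ ramified at all real places, every totally positive element of $F$ is a reduced norm from $D$. For the rational quaternions this says that every positive rational is a sum of four rational squares.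

**Step 1: both orders in one algebra.** We realize models of $S_0$ and $S_i$ in the same quaternion algebra over $F$. Let $\Lambda_0$ be the $O$-span of $1,x_0,j,x_0j$, $D=F\Lambda_0$, and $\delta_0=2x_0-a_0$, so $\delta_0^2=d_0$ and $j\delta_0=-\delta_0j$. Put
$$\beta=(s+2j)/w,\qquad\delta_i=\delta_0\beta,\qquad x_i=(a_i+\delta_i)/2 .$$
Moving $\delta_0$ past $\beta$ replaces $j$ by $-j$, so $\delta_i^2=w^{-2}d_0(s-2j)(s+2j)=w^{-2}d_0(s^2+4)=d_i$, and $j\delta_i=-\delta_ij$. Hence $x_i^2=a_ix_i-1$ and $jx_i=(a_i-x_i)j$. Since $\delta_iF(j)=\delta_0F(j)$, the elements $1,x_i,j,x_ij$ form a basis of $D$, and their $O$-span $\Lambda_i$ is an order with $R\otimes_O\Lambda_i\cong S_i$; also $R\otimes_O\Lambda_0=S_0$. By the computation (3), the trace forms of $\Lambda_0,\Lambda_i$ have determinants $-d_0^2,-d_i^2$, which are units. So at each finite place $v$ an inclusion $\Lambda_{i,v}\subseteq\Lambda_{0,v}$ is an equality: the determinants differ by the square of the determinant of the change of basis, which must therefore be a unit.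

**Step 2: local conjugacy.** The next lemma says that $\Lambda_0$ and $\Lambda_i$ are conjugate at every finite place, with controlled norms.

**Lemma 7.** There is $\hat y=(\gamma_v)\in\hat D^\times$ with $\hat y\hat\Lambda_0\hat y^{-1}=\hat\Lambda_i$ and $\mathrm{nr}(\hat y)\in w\hat O^\times$.

*Proof.* Recall $w^2=(s^2+4)d_0/d_i$ with $d_0,d_i$ units; so $w$ is a $v$-unit exactly when $s^2+4$ is.

*Places $v\mid2$.* Since $s$ is odd, $w$ is a $v$-unit. Expanding,
$$x_i=\frac{a_i}2+\frac sw\Bigl(x_0-\frac{a_0}2\Bigr)+\frac{\delta_0j}w ,$$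
so $x_i-\frac{\rho}{2w}\in\Lambda_{0,v}$ with $\rho=wa_i-sa_0$. From $w^2(a_i^2-4)=(s^2+4)(a_0^2-4)$,
$$\rho(\rho+2sa_0)=w^2a_i^2-s^2a_0^2=4w^2+4a_0^2-4s^2-16\in4O_v .$$
Dividing by $4$, the element $Y=\rho/2$ satisfies $Y^2+sa_0Y\in O_v$, a monic equation over $O_v$, so $\rho/2\in O_v$. Hence $x_i\in\Lambda_{0,v}$, so $\Lambda_{i,v}\subseteq\Lambda_{0,v}$, and equality holds by Step 1. Take $\gamma_v=1$.

*Places $v\nmid2$.* Now $2$ is invertible, so $\Lambda_{0,v}=O_v[j]\oplus\delta_0O_v[j]$ and $\Lambda_{i,v}=O_v[j]\oplus\delta_0\beta O_v[j]$.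

If $v\nmid s^2+4$, then $w$ is a $v$-unit, $\beta\in O_v[j]$, and $\beta\bar\beta=(s^2+4)/w^2=d_i/d_0$ is a unit. So $\beta\in O_v[j]^\times$, the two orders agree at $v$, and we take $\gamma_v=1$.

If $v\mid s^2+4$, then $s$ is a $v$-unit and $-1\equiv(s/2)^2$ modulo $v$. By Hensel's lemma there is $\iota\in O_v$ with $\iota^2=-1$. As $2\iota$ is a unit, $O_v[j]\cong O_v\times O_v$ via $j\mapsto(\iota,-\iota)$, and conjugation $j\mapsto-j$ is the swap. The numbers $s\pm2\iota$ have product $s^2+4=w^2d_id_0^{-1}$ and their difference $4\iota$ is a unit. So exactly one of them is a nonunit, and choosing the sign of $\iota$ we may assume $v(s-2\iota)=0$ and $v(s+2\iota)=2v(w)$. Then the components of $\beta$ have valuations $(v(w),-v(w))$. Let $\gamma_v\in F_v[j]^\times$ correspond to $(1,w)$. Then $\bar\gamma_v\gamma_v^{-1}$ corresponds to $(w,w^{-1})$, so $\bar\gamma_v\gamma_v^{-1}\in\beta O_v[j]^\times$. From $\gamma_v\delta_0=\delta_0\bar\gamma_v$ we get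
$$\gamma_v\delta_0\gamma_v^{-1}=\delta_0\bar\gamma_v\gamma_v^{-1}\in\delta_0\beta O_v[j]^\times ,$$
and $\gamma_v$ commutes with $O_v[j]$. So $\gamma_v\Lambda_{0,v}\gamma_v^{-1}=\Lambda_{i,v}$, and $\mathrm{nr}(\gamma_v)=\gamma_v\bar\gamma_v=w$.

Only finitely many $v$ divide $s^2+4$, so $\hat y=(\gamma_v)\in\hat D^\times$. Wherever $\gamma_v=1$ was chosen, $w$ is a $v$-unit. So $\mathrm{nr}(\hat y)\in w\hat O^\times$. $\blacksquare$

**Step 3: correcting the norm.** Strong approximation concerns elements of reduced norm $1$, so this step changes $\hat y$ into such an element; it is the only place where $e$ is used. Put $\alpha=ew$, which is totally positive by Lemma 3. As $e$ is a unit, $\mathrm{nr}(\hat y)\in\alpha\hat O^\times$. By (2), $D$ is a division algebra ramified at all real places. By Hasse–Schilling–Maass there is $q\in D^\times$ with $\mathrm{nr}(q)=\alpha$, and then $\mathrm{nr}(q^{-1}\hat y)\in\hat O^\times$.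

For each $v$ the map $\mathrm{nr}:\Lambda_{0,v}^\times\to O_v^\times$ is onto. Indeed $O_v[x_0]\cong O_v[X]/(X^2-a_0X+1)$ has unit discriminant $d_0$, so the polynomial is separable modulo $v$. Either it splits, and by Hensel's lemma $O_v[x_0]\cong O_v\times O_v$ with norm $(p,q)\mapsto pq$; or $O_v[x_0]$ is the ring of integers of the unramified quadratic extension of $F_v$. In both cases the norm is surjective on units. So there is $\hat r\in\hat\Lambda_0^\times$ such that
$$\hat g=q^{-1}\hat y\hat r\ \text{ has reduced norm }1,\qquad \hat g\hat\Lambda_0\hat g^{-1}=q^{-1}\hat\Lambda_iq=\widehat{q^{-1}\Lambda_iq} .$$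

**Step 4: from local to global in $M_n(D)$.** This is where $n\ge2$ enters. Let $G=SL_1(M_n(D))$, the group of elements of reduced norm $1$. It is an inner form of $SL_{2n}$, hence absolutely almost simple and simply connected. At each real place $v$ we have $G(F_v)=SL_n(\mathbb H)$, which is noncompact for $n\ge2$. So $G(F)$ is dense in $G(\mathbb A_{F,f})$. The scalar matrix $\hat g\cdot I_n$ has reduced norm $\mathrm{nr}(\hat g)^n=1$, so it lies in $G(\mathbb A_{F,f})$. The subgroup $U=G(\mathbb A_{F,f})\cap GL_n(\hat\Lambda_0)$ is open, so the open set $(\hat gI_n)U$ contains some $h\in G(F)$; thus $\hat gI_n=h\hat\mu$ with $\hat\mu\in U$. Since $\hat\mu$ normalizes $M_n(\hat\Lambda_0)$,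
$$hM_n(\hat\Lambda_0)h^{-1}=\hat gM_n(\hat\Lambda_0)\hat g^{-1}=M_n(\widehat{q^{-1}\Lambda_iq}).$$
Intersecting with $M_n(D)$ gives $hM_n(\Lambda_0)h^{-1}=M_n(q^{-1}\Lambda_iq)$. So $M_n(\Lambda_0)\cong M_n(\Lambda_i)$ as $O$-algebras. Tensoring with $R$ over $O$ gives (4).

For $n=1$ the real points of $G$ are products of groups of unit quaternions, which are compact, and the theorem is not available. Nor could the conclusion hold: it would give $S_0\cong S_i$, against Lemma 5.

**Proof of Theorem 2.** Let $n\ge2$. By (4) and Lemma 1, $M_n(A)\cong M_n(S_0)^{\mathbb N}$ is neither Hopfian nor co-Hopfian. $\blacksquare$
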